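# Normal subsemigroups of free groups: an undecidable membership question

## 1. The guess "decidable", tested on $\mathbb Z$ and on one or two elements

Write $[g,h]=ghg^{-1}h^{-1}$ throughout, and write $e$ or $1$ for the identity of a group.

**Definition.** Let $A$ be a group and $S\subseteq A$. The *normal subsemigroup of $A$ generated by $S$*, written $T_A(S)$, is the set of all products
$$g_1s_1g_1^{-1}\,g_2s_2g_2^{-1}\cdots g_ks_kg_k^{-1},\qquad k\ge 1,\ s_i\in S,\ g_i\in A .$$
It is the smallest subsemigroup of $A$ that contains $S$ and is closed under conjugation by $A$. We put $T_A(\emptyset)=\emptyset$.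

Two features matter: inverses of elements of $S$ are not available, and the product must be nonempty. For example, in the free group on $a,b$, the set $T(\{a\})$ contains $a\cdot bab^{-1}$. It contains neither $a^{-1}$ nor $e$, since the exponent sum of $a$ in a product of $k$ conjugates of $a$ is $k\geq 1$.

**Definition.** Let $A$ be a group with a fixed finite generating set. The *Normal Identity Problem* NIP$(A)$ asks for an algorithm that, given a finite $S\subseteq A$ (as words in the generators and their inverses), decides whether $e\in T_A(S)$.

Let $F_n$ be the free group of rank $n$ with a fixed basis. The question, taken from "Ordering groups and the Identity Problem" (https://www.advgrouptheory.com/agta2025/Talks/Ciobanu.pdf), is whether NIP$(F_n)$ is decidable for every $n\ge2$.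

The natural guess is yes. In a free group, words are easy to reduce and conjugacy is easy to test. Let us try the guess on small cases.

**Rank one.** In $F_1=\mathbb Z$ conjugation does nothing. If $0\in S$, then $0\in T(S)$. If $S$ contains $p>0$ and $-q<0$, then $q\cdot p+p\cdot(-q)=0$, so again $0\in T(S)$. In all other cases the elements of $S$ all have one strict sign, and so has every nonempty sum. Thus
$$0\in T_{\mathbb Z}(S)\iff 0\in S\ \text{ or } S\text{ contains both a positive and a negative integer},\tag{1}$$
and NIP$(\mathbb Z)$ is decidable.

**Abelianizing.** In rank $n$ one might hope that it suffices to look at the image of $S$ in $\mathbb Z^n$. A homomorphism $f:A\to B$ always satisfies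
$$f(T_A(S))\subseteq T_B(f(S)),\qquad\text{so}\qquad e\in T_A(S)\Rightarrow e\in T_B(f(S)).\tag{2}$$
So "no" in $\mathbb Z^n$ implies "no" in $F_n$. But "yes" in $\mathbb Z^n$ proves nothing. Take $S=\{[a,b]\}$ in $F_2=\langle a,b\rangle$, with image $\{0\}$. Map $F_2$ to the integer unitriangular $3\times3$ matrices by $a\mapsto I+E_{12}$, $b\mapsto I+E_{23}$. Then $[a,b]\mapsto I+E_{13}$, which is central, and a product of $k\ge1$ conjugates of $[a,b]$ goes to $I+kE_{13}\ne I$. Hence $e\notin T_{F_2}(\{[a,b]\})$.

**One element in general.** Let $s\in F_n$, $s\neq e$, and let $\gamma_c$ denote the lower central series of $F_n$. By Magnus's theorem $\bigcap_c\gamma_c=\{e\}$ and each $\gamma_c/\gamma_{c+1}$ is free abelian. Choose $c$ with $s\in\gamma_c\setminus\gamma_{c+1}$. The image of $s$ in $F_n/\gamma_{c+1}$ is central of infinite order, so a product of $k\ge1$ conjugates of $s$ maps to $s^k\neq e$ there. So $e\in T_{F_n}(\{s\})$ if and only if $s=e$: one element is decidable.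

**Two elements.** For $S=\{a,\ a^{-1}[a,b]\}$ we have $a^{-1}[a,b]=ba^{-1}b^{-1}$, so $bab^{-1}\cdot a^{-1}[a,b]=e$ and the answer is yes. For $S=\{a,\ a^{-1}[b,c]\}$ in the free group on $a,b,c$, the abelianization again allows a yes, but the answer is no. Indeed, in a trivial product both elements must occur the same number $m\ge1$ of times, by the exponent sum of $a$. Modulo $\gamma_3$ each conjugate of $a$ is $a$ times a product of powers of the central elements $[a,b],[a,c]$, and each conjugate of $a^{-1}[b,c]$ is $a^{-1}[b,c]$ times such a product. So the whole product is $[b,c]^m$ times powers of $[a,b]$ and $[a,c]$. This is nontrivial, because $[a,b],[a,c],[b,c]$ form a basis of $\gamma_2/\gamma_3$.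

So far so good for the guess: each "no" was certified by a map to a well understood group. The answer "yes" can always be certified, since one enumerates all products of conjugates and reduces them. If all "no" instances could be listed algorithmically too, the problem would be decidable. The theorem below says that they cannot.

## 2. Undecidability in every rank at least two

Recall the vocabulary. A decision problem $D$ *many-one reduces* to $D'$, written $D\le_m D'$, if there is a computable map $f$ on instances such that $I$ is a yes-instance of $D$ exactly when $f(I)$ is a yes-instance of $D'$. Two problems are *many-one equivalent* if each reduces to the other. A set is $\Sigma^0_1$ if it is recursively enumerable, and $\Sigma^0_1$-*complete* if moreover every recursively enumerable set many-one reduces to it; the halting set is the usual example.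

The *uniform NIP* is the following problem: given a finite presentation of a group $Q$ and a finite set $W$ of words in its generators, decide whether $e\in T_Q(W)$. For instance, for $Q=\langle g\mid g^2\rangle$ and $W=\{g\}$ the answer is yes, since $g\cdot g=e$.

**Theorem 1.** For every $n\ge2$ the NIP in $F_n$ is undecidable.

**Theorem 2.**

1. For each $n\ge 2$, the uniform NIP for finitely presented groups is many-one equivalent to the NIP in $F_n$.
2. For each $n\ge 2$, the NIP in $F_n$ is $\Sigma^0_1$-complete under many-one reductions. This holds already for sets $S$ with at most $N$ elements, where $N$ is a constant independent of $n$.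
3. The NIP in $F_1=\mathbb Z$ is decidable. So NIP$(F_n)$, $n\ge1$, is decidable if and only if $n=1$.
4. If a finitely generated group $M$ maps onto a nonabelian free group, then NIP$(M)$ is undecidable.
5. For $n\ge2$ there is no algorithm deciding, for finite $S\subset F_n$, whether some bi-invariant partial order on $F_n$ makes all elements of $S$ strictly positive.

The proof is a chain of reductions:
$$\text{word problem}\ \longrightarrow\ \text{NIP of finitely presented groups}\ \longrightarrow\ \text{NIP}(F_k),\ k \text{ large}\ \longrightarrow\ \text{NIP}(F_2)\ \longrightarrow\ \text{NIP}(F_n).$$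
We use these textbook results, all in Lyndon–Schupp, *Combinatorial Group Theory*, Ch. IV: the Novikov–Boone theorem (some finitely presented group has undecidable word problem); the theorem of Higman, Neumann and Neumann that the base embeds in an HNN extension; normal forms in free products and amalgamated products; and, for Theorem 2(2) only, Higman's embedding theorem.

## 3. Turning a trivial word into a trivial central element

Let $G=\langle Y\mid E\rangle$ be finitely presented and $u$ a word in $Y^{\pm1}$. We want a finitely presented group and a set $W$ for which the NIP asks whether $u=1$ in $G$.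

The first try is $W=\{u\}$ in $G$ itself. If $u=1$, then $e\in T_G(\{u\})$. The converse fails: if $u$ has finite order $m$, then $u^m=e$ lies in $T_G(\{u\})$, and if $u^{-1}$ is conjugate to $u$, then $e=u\cdot u^{-1}$ lies in it. What was used in Section 1 is an element that is central and of infinite order: for such $z$, a product of $k$ conjugates is $z^k$. So we look for a group with a central element $z$ that is trivial if $u=1$ and has infinite order if $u\ne1$. The unitriangular matrices suggest how to get $z$: make it a commutator of some $v$ built from $u$ with a new letter $a$.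

Recall HNN extensions. If $L$ is a group and $\theta:K\to K'$ is an isomorphism between subgroups of $L$, then the group $\langle L,a\mid aka^{-1}=\theta(k),\ k\in K\rangle$ contains $L$ as a subgroup via the natural map. It suffices to impose the relations for $k$ in a generating set of $K$. For example, take $L=K=K'=\mathbb Z^2$ with basis $v,z$ and $\theta(v)=vz^{-1}$, $\theta(z)=z$. In the extension $z$ is central, $[a,v]=z^{-1}$, and $z$ still has infinite order.

Now let $b,a,z$ be new letters, $v=[u,b]=ubu^{-1}b^{-1}$, and
$$Q_u=\big\langle Y,b,a,z\ \big|\ E,\ [z,y]\ (y\in Y),\ [z,b],\ [z,a],\ a\,v\,a^{-1}\,z\,v^{-1}\big\rangle .$$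
The last relation says $ava^{-1}=vz^{-1}$.

**Proposition 3.** $e\in T_{Q_u}(\{z\})$ if and only if $u=1$ in $G$.

**Step 1: a trivial $u$ kills $z$.** Suppose $u=1$ in $G$. The relators $E$ hold in $Q_u$, so $u=1$ and hence $v=1$ in $Q_u$. The last relation becomes $z=1$, so $e=z\in T_{Q_u}(\{z\})$.

**Step 2: a nontrivial $u$ leaves $z$ of infinite order.** Suppose $u\neq1$ in $G$. Put $L=(G*\langle b\rangle)\times\langle z\rangle$ with $b$ and $z$ of infinite order. In the free product $G*\langle b\rangle$ the element $v=u\cdot b\cdot u^{-1}\cdot b^{-1}$ has four syllables, alternately in the two factors. The first lies in $G$ and the last in $\langle b\rangle$, so $v$ is cyclically reduced, $v^n$ has syllable length $4|n|$, and $v$ has infinite order. (This is why $u$ was replaced by $[u,b]$: $u$ itself may have finite order.)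

If $v^iz^j=1$ in the direct product $L$, then $v^i=1$ and $z^j=1$, so $i=j=0$. Hence $\langle v,z\rangle$ is free abelian with basis $v,z$, and $v\mapsto vz^{-1}$, $z\mapsto z$ defines an automorphism of it. The generators $Y,b,z$ with the relators $E,[z,y],[z,b]$ present $L$, and the two remaining relations say $aza^{-1}=z$ and $ava^{-1}=vz^{-1}$. So $Q_u$ is exactly the HNN extension of $L$ with stable letter $a$ realizing this automorphism. Therefore $L$ embeds in $Q_u$, and $z$ has infinite order in $Q_u$.

**Step 3: counting conjugates.** In $Q_u$ the element $z$ commutes with all generators, so it is central. For $u\ne1$, a product of $k\ge1$ conjugates of $z$ is $z^k\neq1$, and $e\notin T_{Q_u}(\{z\})$. $\blacksquare$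

## 4. Relators up to an infinitesimal error: from presentations to free groups

Let $Q=\langle X\mid R\rangle$ be a finite presentation and $W$ a finite nonempty set of words in $X^{\pm1}$. We want a finite set $S$ in a free group with $e\in T(S)$ exactly when $e\in T_Q(W)$.

**First attempt.** To pass from $Q$ to the free group on $X$, one would like to insert conjugates of relators freely, so one would put $S=W\cup R\cup R^{-1}$. This stops at once: if $R\ne\emptyset$, then $r\cdot r^{-1}=e$ is a nonempty product, and the answer is always yes.

**Second attempt.** Charge a positive price for each relator: adjoin a letter $t$ and use $t$, $rt$ and $r^{-1}t$. Then $rt$ and $r^{-1}t$ no longer cancel. Read "$a\le b$" as "$a^{-1}b$ is $e$ or a product of conjugates from $S$". These elements say $t^{-1}\le r\le t$, so a relator is trivial up to an error $t$. With elements forcing $gtg^{-1}\le t^2$ for the letters $g\in X^{\pm1}$, a word $w^*$ that is trivial in $Q$ will satisfy $w^*\le t^m$ for some $m$. To get a contradiction one could let each $w\in W$ pay $t$, by putting $t^{-1}w$ into $S$. But $m$ is not bounded, and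 a fixed payment is too small. Take $Q=\langle g\mid g\rangle$ and $W=\{g^2\}$, so that $e\in T_Q(W)$, and
$$S=\{t,\ gt,\ g^{-1}t,\ t^2gt^{-1}g^{-1},\ t^2g^{-1}t^{-1}g,\ t^{-1}g^2\}.$$
The homomorphism to $\mathbb Z$ with $g\mapsto2$, $t\mapsto3$ sends these elements to $3,5,1,3,3,1$. All are positive, so $e\notin T(S)$ and the encoding gives the wrong answer.

**An element larger than every power of $t$.** So the payment must be an element $x$ that beats $t^M$ for every $M$, and only finitely many elements of $S$ may say so. One conjugation inequality does it: $t^2\le xtx^{-1}$. Here is a group in which this is visible.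

Let $\Lambda$ be the group of maps $\xi\mapsto3^j\xi+c$ of $\mathbb R$ with $j\in\mathbb Z$, $c\in\mathbb Z[1/3]$, under composition, and let $\Lambda_+$ consist of those with $j>0$, or with $j=0$ and $c>0$.

* $\Lambda_+$ is a subsemigroup not containing the identity: the exponents $j$ add, and when both are $0$ the $c$'s add.
* $\Lambda_+$ is invariant under conjugation: conjugation preserves $j$, and conjugating the translation by $c$ by $\xi\mapsto3^j\xi+d$ gives the translation by $3^jc$.

Declare $a<b$ when $a^{-1}b\in\Lambda_+$. With $\bar x:\xi\mapsto3\xi$ and $\bar t:\xi\mapsto\xi+1$ we have $\bar x\bar t\bar x^{-1}=\bar t^{\,3}$, and $\bar t^{\,M}<\bar x$ for all $M$, because $\bar t^{-M}\bar x$ has $j=1$.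

**The set $S$.** Let $F$ be the free group on $X\sqcup\{x,t\}$, and let $S=S(X,R,W)\subset F$ consist of:

* $t$ and $x$;
* $rt$ and $r^{-1}t$ for $r\in R$;
* $t^2\,g\,t^{-1}g^{-1}$ for $g\in X\cup X^{-1}$;
* $x t x^{-1}t^{-2}$ and $t^4\,x t^{-1}x^{-1}$;
* $x^{-1}w$ for $w\in W$.

**Proposition 4.** $e\in T_F(S)$ if and only if $e\in T_Q(W)$.

**A case by hand.** Let $Q=\langle g\mid g\rangle$ and $W=\{g\}$. Put $d=xtx^{-1}t^{-2}\in S$ and
$$D=xt^2x^{-1}t^{-4}=(xtx^{-1})\,d\,(xtx^{-1})^{-1}\cdot d,$$
a product of two conjugates of $d$. Then $x^{-1}Dx=t^2x^{-1}t^{-4}x$, and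
$$t\cdot(t^2xt^{-2})\cdot(x^{-1}Dx)\cdot(x^{-1}g)\cdot(g^{-1}t)
=t^3xt^{-2}\cdot t^2x^{-1}t^{-4}x\cdot x^{-1}t=e .$$
This is a product of six conjugates of elements of $S$. The proof of $(\Leftarrow)$ finds such products in general.

### 4.1. If $e\in T_F(S)$ then $e\in T_Q(W)$

Suppose a nonempty product of conjugates of elements of $S$ is trivial in $F$.

**Step 1: some factor is a conjugate of an element $x^{-1}w$.** The purpose is to show that the auxiliary elements cannot cancel among themselves. Define $\beta:F\to\Lambda$ by $\beta(g)=1$ for $g\in X$, $\beta(x)=\bar x$ and $\beta(t)=\bar t$. Then $\beta(r)=1$ for $r\in R$ and $\beta(xtx^{-1})=\beta(t)^3$. So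
$$t,\quad rt,\quad r^{-1}t,\quad t^2gt^{-1}g^{-1},\quad xtx^{-1}t^{-2},\quad t^4xt^{-1}x^{-1}$$
are all mapped to $\beta(t)\in\Lambda_+$: the exponents of $\bar t$ are $1,1,1,2-1,3-2,4-3$. Also $\beta(x)\in\Lambda_+$. A nonempty product of conjugates of these elements and $x$ is mapped into $\Lambda_+$, which does not contain $1$, so it is nontrivial. Hence some factor of our product is a conjugate of some $x^{-1}w$.

**Step 2: pass to $Q$.** Let $\eta:F\to Q$ be the natural map on $X$ with $x,t\mapsto e$. It sends $t$, $x$, $rt$, $r^{-1}t$, $t^2gt^{-1}g^{-1}$, $xtx^{-1}t^{-2}$ and $t^4xt^{-1}x^{-1}$ to $e$, and $x^{-1}w$ to $w$. Applying $\eta$ to the product leaves a product of conjugates of elements of $W$, equal to $e$ in $Q$. It is nonempty by Step 1. So $e\in T_Q(W)$.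

### 4.2. If $e\in T_Q(W)$ then $e\in T_F(S)$

**Step 1: a preorder to calculate with.** Put $T=T_F(S)$ and $P=T\cup\{e\}$, a conjugation-invariant submonoid of $F$. Write $a\le b$ if $a^{-1}b\in P$. Since $ba^{-1}=a(a^{-1}b)a^{-1}$, this is equivalent to $ba^{-1}\in P$. The relation is reflexive, and it is transitive because $a^{-1}c=(a^{-1}b)(b^{-1}c)$. It need not be antisymmetric; in fact we aim to derive $1\le t^{-1}$. It has these properties.

* It is multiplicative: if $a\le b$ and $c\le d$, then $ac\le bd$, because $(ac)^{-1}bd=\big(c^{-1}(a^{-1}b)c\big)(c^{-1}d)\in P$.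
* It is conjugation-invariant: $(hah^{-1})^{-1}hbh^{-1}=h(a^{-1}b)h^{-1}$.
* If $a\le b$ then $b^{-1}\le a^{-1}$, because $(b^{-1})^{-1}a^{-1}=ba^{-1}\in P$.

**Step 2: read $S$ as inequalities.** Since $S\subseteq P$,
$$1\le t,\qquad 1\le x,\tag{3}$$
$$t^{-1}\le r\le t\quad(r\in R),\tag{4}$$
$$gtg^{-1}\le t^2\quad(g\in X^{\pm1}),\tag{5}$$
$$t^2\le xtx^{-1}\le t^4,\tag{6}$$
$$x\le w\quad(w\in W).\tag{7}$$
For (4), $r^{-1}t\in P$ says $r\le t$, and $rt\in P$ says $r^{-1}\le t$, that is, $t^{-1}\le r$. For (5) and (6), use the form $ba^{-1}\in P$: $t^2(gtg^{-1})^{-1}$, $(xtx^{-1})t^{-2}$ and $t^4(xtx^{-1})^{-1}$ are in $S$.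

**Step 3: conjugating $t$ by a letter costs at most a factor $4$ in the exponent.** We claim
$$1\le yty^{-1}\le t^4\quad\text{for every letter } y\in (X\cup\{x,t\})^{\pm1}. \tag{8}$$
The left inequality is (3) conjugated. On the right, for $y\in X^{\pm1}$ use (5) and $t^2\le t^4$; for $y=t^{\pm1}$ use $t\le t^4$; for $y=x$ use (6). For $y=x^{-1}$, conjugate $t^2\le xtx^{-1}$ to get $x^{-1}t^2x\le t$. Since $t\le t^2$, we have $x^{-1}tx\le x^{-1}t^2x\le t\le t^4$.

**Step 4: the elements bounded by powers of $t$ form a normal subgroup containing $R$.** Let
$$I=\{g\in F:\ t^{-m}\le g\le t^{m}\text{ for some }m\ge0\}.$$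
If $t^{-m}\le g\le t^m$ and $t^{-l}\le h\le t^l$, then $t^{-(m+l)}\le gh\le t^{m+l}$, and $t^{-m}\le g^{-1}\le t^m$ by order reversal. So $I$ is a subgroup. For a letter $y$, (8) gives $yt^my^{-1}=(yty^{-1})^m\le t^{4m}$, hence
$$t^{-4m}\le (yt^my^{-1})^{-1}\le ygy^{-1}\le yt^my^{-1}\le t^{4m},$$
so $I$ is normal in $F$. By (4), $R\subseteq I$. Hence $I$ contains the normal closure of $R$ in $F$. In particular, every word in $X^{\pm1}$ that is trivial in $Q$ lies in $I$.

**Step 5: a trivial product in $Q$ bounds $x$ by a power of $t$.** Let $e\in T_Q(W)$. Lifting the conjugating elements of $Q$ to words, we get $l\ge1$, $w_i\in W$ and words $h_i$ in $X^{\pm1}$ such that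
$$w^*=\prod_{i=1}^l h_iw_ih_i^{-1}$$
is trivial in $Q$. By Step 4, $w^*\in I$, so $w^*\le t^m$ for some $m\ge0$. By (7), conjugation and multiplicativity,
$$\prod_{i=1}^l h_ixh_i^{-1}\le w^*\le t^m .$$
Each $h_ixh_i^{-1}\ge1$ by (3), so the factors with $i\ge2$ can be dropped: $h_1xh_1^{-1}\le t^m$. Conjugating, $x\le h_1^{-1}t^mh_1$. Since $t\in I$ and $I$ is normal, $h_1^{-1}t^mh_1\in I$, so there is $M\ge0$ with
$$x\le t^M.\tag{9}$$

**Step 6: (9) contradicts the size of $x$.** Let $K=M+1$. By (6), $t^{2K}\le(xtx^{-1})^K=xt^Kx^{-1}$, so $xt^{-K}x^{-1}\le t^{-2K}$. Conjugating $1\le x$ by $t^K$ and using (9),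
$$1\le t^Kxt^{-K}=t^K\,(xt^{-K}x^{-1})\,x\le t^K\,t^{-2K}\,t^M=t^{M-K}=t^{-1}.$$
So $t^{-1}\in P$. As $t^{-1}\ne e$ in $F$, we get $t^{-1}\in T$. Since $t\in T$, it follows that $e=t\,t^{-1}\in T$. $\blacksquare$

*Remark.* The element $t^4xt^{-1}x^{-1}$ makes $I$ normal in all of $F$. Steps 5 and 6 conjugate elements of $I$ only by words in $X^{\pm1}$, and a word in $X^{\pm1}$ trivial in $Q$ lies in the normal closure of $R$ in the free group on $X$. So closure of $I$ under conjugation by $X^{\pm1}$, which comes from (5), would be enough. The other direction is not affected if an element is removed from $S$.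

## 5. Wreath products and an embedding $F_k\to F_2$ that adds no trivial products

The rank of $F$ in Proposition 4 is $|X|+2$. To get down to rank $2$, one would embed $F_k=\langle a_1,\dots,a_k\rangle$ in $F_2=\langle p,q\rangle$ as a subgroup, say by $a_i\mapsto q^ipq^{-i}$. This fails for the NIP, because $F_2$ offers more conjugations than $F_k$. For $S=\{a_1,a_2^{-1}\}$ we have $e\notin T_{F_k}(S)$, since a product of $m$ conjugates of $a_1$ and $l$ of $a_2^{-1}$ has exponent sums $m,-l$, not both $0$. But the images $qpq^{-1}$ and $q^2p^{-1}q^{-2}$ are conjugate in $F_2$ to $p$ and $p^{-1}$, and $pp^{-1}=e$.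

So we need an embedding for which conjugation in the larger group cannot create new trivial products. The following extension has this property, and the rest of the section realizes it with two generators.

**Definition.** For a group $A$, the *unrestricted wreath product* is $A\,\mathrm{Wr}\,\mathbb Z=A^{\mathbb Z}\rtimes\langle\tau\rangle$, where $A^{\mathbb Z}$ is the group of all functions $\mathbb Z\to A$ under pointwise multiplication, $\tau$ has infinite order, and $(\tau f\tau^{-1})(n)=f(n-1)$. For $a\in A$ let $\delta_n(a)$ be the function with value $a$ at $n$ and $e$ elsewhere. The map $\delta_0:A\to A\,\mathrm{Wr}\,\mathbb Z$ is an injective homomorphism.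

Example: let $A=\mathbb Z$ (written additively) and let $f(n)=1$ for $n\ge0$, $f(n)=0$ for $n<0$. Then $[f,\tau]=f\cdot(\tau f\tau^{-1})^{-1}$ is the function $n\mapsto f(n)-f(n-1)$, so $[f,\tau]=\delta_0(1)$. With finitely supported $f$ this is impossible, as then $\sum_n(f(n)-f(n-1))=0$. This is why all functions are allowed.

**Lemma 5.** If $S\subseteq A$ and $e\in T_{A\,\mathrm{Wr}\,\mathbb Z}(\delta_0(S))$, then $e\in T_A(S)$.

**Proof.** Every element of $A\,\mathrm{Wr}\,\mathbb Z$ has the form $f\tau^n$ with $f\in A^{\mathbb Z}$. Since $\tau^n\delta_0(s)\tau^{-n}=\delta_n(s)$, the conjugate of $\delta_0(s)$ by $f\tau^n$ is $\delta_n\big(f(n)sf(n)^{-1}\big)$. Take a nonempty product of such conjugates that equals $e$, and a coordinate $n$ that occurs in it. The value of the product at $n$ is a nonempty product of conjugates in $A$ of elements of $S$, and it equals $e$. $\blacksquare$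

It remains to find two elements in an iterated wreath product whose words produce copies of all the $a_i$ concentrated at one coordinate. The tool is that a commutator of two functions whose supports meet in one point is concentrated at that point. To make supports of translates meet in one point we use powers of $2$. Put
$$p_i=q^{2^i}pq^{-2^i}\quad(0\le i\le k),\qquad \varphi:F_k\to F_2,\quad \varphi(a_i)=[p_i,p_0]\quad(1\le i\le k).$$

**Lemma 6.** Let $A=F_k$, $A_1=A\,\mathrm{Wr}\,\mathbb Z$ and $A_2=A_1\,\mathrm{Wr}\,\mathbb Z$. There is a homomorphism $\Psi:F_2\to A_2$ with $\Psi\varphi(a)=\delta_0(\delta_0(a))$ for all $a\in F_k$. Here the inner $\delta_0$ maps $A\to A_1$ and the outer one maps $A_1\to A_2$.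

**Step 1: write $\delta_0(a_i)$ as a commutator in $A_1$.** Let $b_0=\tau\in A_1$. For $1\le i\le k$ let $b_i\in A^{\mathbb Z}$ be the function with value $a_i$ at all $n\ge0$ and $e$ at all $n<0$. Then $[b_i,b_0]=b_i\cdot(\tau b_i\tau^{-1})^{-1}$ is the function $n\mapsto b_i(n)b_i(n-1)^{-1}$. It is $e$ for $n<0$, $a_i$ for $n=0$, and $a_ia_i^{-1}=e$ for $n>0$. So $[b_i,b_0]=\delta_0(a_i)$.

**Step 2: store $b_0,\dots,b_k$ in one function.** Let $\Psi(q)$ be the generator $\tau$ of the top group of $A_2$, and let $\Psi(p)=f\in A_1^{\mathbb Z}$, where $f(-2^i)=b_i$ for $0\le i\le k$ and $f=e$ elsewhere. Since $F_2$ is free, this defines $\Psi$. Now $\Psi(p_i)=\tau^{2^i}f\tau^{-2^i}$ is the function $n\mapsto f(n-2^i)$. Its value at $0$ is $b_i$, and its support is contained in $\{2^i-2^j:0\le j\le k\}$.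

**Step 3: the supports meet only at $0$.** Let $1\le i\le k$ and suppose $n$ is in the supports of both $\Psi(p_i)$ and $\Psi(p_0)$. Then $n=2^i-2^j=1-2^{j'}$ for some $j,j'$, so
$$2^i+2^{j'}=2^0+2^j .$$
If $i=j'$, the left side is the single power $2^{i+1}$. Then the right side is a single power of $2$, which forces $j=0$ and $2^{i+1}=2$, contradicting $i\ge1$. So $i\ne j'$. The left side has exactly two binary digits $1$, hence so does the right side, and uniqueness of binary expansions gives $\{i,j'\}=\{0,j\}$. As $i\ne0$, we get $i=j$, and so $n=0$. (With exponents $i$ in place of $2^i$ this step breaks: $i-j=0-j'$ has the further solution $i=1$, $j=2$, $j'=1$, giving $n=-1$, when $k\ge2$.)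

**Step 4: compute.** At $n\ne0$ one of $\Psi(p_i)$, $\Psi(p_0)$ has value $e$, so their pointwise commutator is $e$ there; at $n=0$ it is $[b_i,b_0]$. Hence for $1\le i\le k$
$$\Psi\varphi(a_i)=\Psi([p_i,p_0])=\delta_0([b_i,b_0])=\delta_0(\delta_0(a_i)).$$
Both $\Psi\varphi$ and $\delta_0\delta_0$ are homomorphisms, so they agree on $F_k$. $\blacksquare$

**Proposition 7.** For every $S\subseteq F_k$: $e\in T_{F_k}(S)$ if and only if $e\in T_{F_2}(\varphi(S))$. Moreover $\varphi$ is injective.

**Proof.** The forward implication is (2) for $\varphi$. Conversely, let $e\in T_{F_2}(\varphi(S))$. Applying $\Psi$ gives $e\in T_{A_2}(\delta_0(\delta_0(S)))$. Lemma 5 for the group $A_1$ and the set $\delta_0(S)$ gives $e\in T_{A_1}(\delta_0(S))$. Lemma 5 for the group $A=F_k$ gives $e\in T_{F_k}(S)$. Finally, $\Psi\varphi=\delta_0\delta_0$ is injective, so $\varphi$ is injective. $\blacksquare$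

**From $F_2$ to $F_n$, $n\ge2$.** View $F_2$ as the free factor of $F_n$ on the first two basis elements, with the retraction $\pi:F_n\to F_2$ killing the other basis elements. For $S\subseteq F_2$,
$$e\in T_{F_2}(S)\iff e\in T_{F_n}(S),\tag{10}$$
by (2) applied to the inclusion and to $\pi$. So NIP$(F_2)\le_m$ NIP$(F_n)$.

## 6. The chain of reductions and Theorem 1

By the Novikov–Boone theorem there is a finitely presented group $G$ with undecidable word problem. Fix it, and fix $n\ge2$. Given a word $u$, compute in turn

* the presentation $\langle X\mid R\rangle$ of $Q_u$;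
* the set $S_u:=S(X,R,\{z\})\subset F_k$ of Section 4, where $k=|X|+2$ and the free group on $X\sqcup\{x,t\}$ is identified with $F_k$;
* the set $\varphi(S_u)\subset F_2\le F_n$.

By Propositions 3, 4 and 7 and by (10),
$$u=1\text{ in }G\iff e\in T_{Q_u}(\{z\})\iff e\in T_{F_k}(S_u)\iff e\in T_{F_2}(\varphi(S_u))\iff e\in T_{F_n}(\varphi(S_u)).\tag{11}$$
An algorithm for the NIP in $F_n$ would solve the word problem in $G$, a contradiction. This proves Theorem 1. $\blacksquare$

## 7. Completeness, groups with free quotients, and bi-invariant orders: Theorem 2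

**Part (1): equivalence with the uniform NIP.** Presenting $F_n$ by its basis and no relators shows that NIP$(F_n)$ is a special case of the uniform NIP. Conversely, let $(\langle X\mid R\rangle,W)$ be an instance of the uniform NIP, with $Q=\langle X\mid R\rangle$. If $W\ne\emptyset$, Propositions 4 and 7 and (10) compute a finite $S\subset F_n$ with $e\in T_Q(W)\iff e\in T_{F_n}(S)$. If $W=\emptyset$, the answer is no, and we output $S=\emptyset$.

**Part (2): $\Sigma^0_1$-completeness with boundedly many elements.** The yes-instances are recursively enumerable: enumerate all products of conjugates and reduce them. For hardness we need a finitely presented group $G$ with $\Sigma^0_1$-complete word problem.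

*A finitely generated group that encodes a given set.* Let $D\subseteq\mathbb N$ be $\Sigma^0_1$-complete and put
$$H_D=\langle c,d,c',d'\mid c^{-m}dc^m=c'^{-m}d'c'^m\ (m\in D)\rangle .$$
The elements $c^{-m}dc^m$ ($m\in\mathbb Z$) freely generate a subgroup of the free group $F(c,d)$, and similarly for $c',d'$. Let $B$ be the subgroup of $F(c,d)$ freely generated by the $c^{-m}dc^m$ with $m\in D$, and $B'$ its analogue in $F(c',d')$. Matching bases gives an isomorphism $B\to B'$, and $H_D$ is the amalgamated product of $F(c,d)$ and $F(c',d')$ along it. By the normal form theorem both factors embed and $F(c,d)\cap F(c',d')=B$ in $H_D$.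

For $m\in\mathbb N$ we claim that $c^{-m}dc^m=c'^{-m}d'c'^m$ in $H_D$ if and only if $m\in D$. If $m\in D$, this is a defining relation. If the equation holds, then $c^{-m}dc^m$ lies in both factors, hence in $B$. It is a member of the free basis $\{c^{-l}dc^l: l\in\mathbb Z\}$, and a basis element lies in the subgroup generated by part of the basis only if it belongs to that part. So $m\in D$. Thus $D$ many-one reduces to the word problem of $H_D$.

*A finitely presented group.* $H_D$ is finitely generated, and it is recursively presented because $D$ is recursively enumerable. By Higman's embedding theorem (1961), $H_D$ embeds in a finitely presented group $G$. Replacing the generators of $H_D$ by fixed words for their images turns the word problem of $H_D$ into a part of the word problem of $G$. So $D$ many-one reduces to the word problem of $G$, which is recursively enumerable because $G$ is finitely presented. Hence the word problem of $G=\langle Y\mid E\rangle$ is $\Sigma^0_1$-complete.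

*The reduction and the bound.* By (11) for this $G$, the map $u\mapsto\varphi(S_u)$ is a many-one reduction of the word problem of $G$ to NIP$(F_n)$. The presentation of $Q_u$ has $|Y|+3$ generators and $|E|+|Y|+3$ relators, and $W=\{z\}$. Counting the list that defines $S$, the set $\varphi(S_u)$ has at most
$$2+2(|E|+|Y|+3)+2(|Y|+3)+2+1=2|E|+4|Y|+17=:N$$
elements. This depends only on the fixed presentation of $G$, not on $u$ or $n$.

**Part (3): rank one.** NIP$(\mathbb Z)$ is decidable by (1), and for $n\ge2$ Theorem 1 applies.

**Part (4): groups with a nonabelian free quotient.** Let the finitely generated group $M$ map onto a nonabelian free group. That free group is finitely generated, so it is $F_n$ for some finite $n\ge2$; let $\pi:M\to F_n$ be the map. Lifting a basis gives a homomorphism $\sigma:F_n\to M$ with $\pi\sigma=\mathrm{id}$. It is computable on words, since it replaces basis letters by fixed words. For finite $S\subset F_n$: if $e\in T_{F_n}(S)$, then $e\in T_M(\sigma(S))$ by (2) for $\sigma$. If $e\in T_M(\sigma(S))$, then $e\in T_{F_n}(S)$ by (2) for $\pi$. So NIP$(F_n)\le_m$ NIP$(M)$, and NIP$(M)$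 is undecidable by Theorem 1.

**Part (5): bi-invariant partial orders.** A partial order on a group is *bi-invariant* if $a<b$ implies $cad<cbd$ for all $c,d$; the usual order on $\mathbb Z$ and the order on $\Lambda$ in Section 4 are examples. We show that a bi-invariant partial order on $F_n$ with all elements of $S$ strictly positive exists if and only if $e\notin T_{F_n}(S)$; then Theorem 1 gives the claim.

Given such an order, its strict positive cone $C=\{g:1<g\}$ contains $S$ and not $e$. It is closed under products, since $1<a$ and $1<b$ give $1<a<ab$, and it is closed under conjugation by bi-invariance. So $T_{F_n}(S)\subseteq C$ and $e\notin T_{F_n}(S)$.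

Conversely, suppose $e\notin T=T_{F_n}(S)$ and put $a<b$ if $a^{-1}b\in T$. This is irreflexive because $e\notin T$, and transitive because $a^{-1}c=(a^{-1}b)(b^{-1}c)$ and $T$ is a semigroup. It is bi-invariant because $(cad)^{-1}(cbd)=d^{-1}(a^{-1}b)d$ and $T$ is closed under conjugation. Each $s\in S$ satisfies $1<s$. $\blacksquare$
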